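# Amenability of $ZL^1(G)$ and the character degrees of a compact group

## 1. $ZL^1(SU(2))$ is not amenable

Let $G$ be a compact (Hausdorff) group with normalized Haar measure, and let $L^1(G)$ carry the convolution $(f*g)(x)=\int_G f(y)g(y^{-1}x)\,dy$. Take its centre $ZL^1(G)$, a commutative Banach algebra. For which $G$ is this algebra amenable? We start with one group where the answer is short. First, the vocabulary.

**Amenability.** A Banach algebra $\mathcal A$ is *amenable* (in the sense of B. E. Johnson) if for every Banach $\mathcal A$-bimodule $E$, every bounded derivation $D:\mathcal A\to E^*$ is inner: there is $f\in E^*$ with $D(a)=a\cdot f-f\cdot a$ for all $a$. This is neither amenability of groups nor operator amenability.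

We never work with derivations. Recall that $\mathcal A\widehat\otimes\mathcal A$ is the completion of the algebraic tensor product in the norm $\inf\sum_i\|b_i\|\|c_i\|$, taken over all representations $\sum_i b_i\otimes c_i$ of the given tensor. It is a bimodule by $a\cdot(b\otimes c)=ab\otimes c$ and $(b\otimes c)\cdot a=b\otimes ca$, and there is the product map $\Pi(b\otimes c)=bc$. Johnson (*Approximate diagonals and cohomology of certain annihilator Banach algebras*, Amer. J. Math. 94 (1972)) proved the criterion we use: $\mathcal A$ is amenable if and only if it has a *bounded approximate diagonal*, a bounded net $(m_\alpha)\subset\mathcal A\widehat\otimes\mathcal A$ with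
$$a\cdot m_\alpha-m_\alpha\cdot a\to0,\qquad \Pi(m_\alpha)a\to a\qquad(a\in\mathcal A).$$
We say it is *bounded by $K$* if $\|m_\alpha\|\le K$ for all $\alpha$, and $AM(\mathcal A)$ denotes the infimum of $\sup_\alpha\|m_\alpha\|$ over all such nets.

**The centre.** Write $A=ZL^1(G)$. It consists of the class functions in $L^1(G)$:
$$A=\{f\in L^1(G):\ f(txt^{-1})=f(x)\text{ for a.e. }x,\text{ for all }t\in G\}.$$
Indeed, let $f$ be central, let $(u_V)$ be a bounded approximate identity of $L^1(G)$, and let $\delta_t$ be the point mass at $t$. Passing to the limit in $f*(\delta_t*u_V)=(\delta_t*u_V)*f$ gives $f*\delta_t=\delta_t*f$, that is, $f(xt^{-1})=f(t^{-1}x)$ for a.e. $x$; replacing $x$ by $tx$ gives the class-function condition. Conversely, if $f$ commutes with every $\delta_t$, it commutes with $g=\int g(t)\delta_t\,dt$ for every $g\in L^1(G)$.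

**Characters.** Let $\widehat G$ be the set of characters $\chi=\operatorname{tr}\pi$ of irreducible unitary representations $\pi$, and $d_\chi=\chi(e)$ the degree. We use $|\chi|\le d_\chi$, $\int_G|\chi|^2=1$, and orthogonality of distinct characters. For $\chi\in\widehat G$ put
$$e_\chi=d_\chi\chi\in A,\qquad \varphi_\chi(f)=\frac1{d_\chi}\int_G f\,\overline\chi\quad(f\in A).$$

For $f\in A$ the operator $T=\int f(y)\pi(y^{-1})\,dy$ satisfies
$$\pi(t)T\pi(t)^{-1}=\int f(y)\,\pi\big((tyt^{-1})^{-1}\big)\,dy=\int f(t^{-1}yt)\,\pi(y^{-1})\,dy=T.$$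
By Schur's lemma $T$ is a scalar, and taking traces the scalar is $\frac1{d_\chi}\int f(y)\chi(y^{-1})\,dy=\varphi_\chi(f)$. Hence $(f*\chi)(x)=\operatorname{tr}(T\pi(x))=\varphi_\chi(f)\chi(x)$. Applying this twice to $f*g*\chi$ shows that $\varphi_\chi$ is multiplicative. So
$$f*e_\chi=\varphi_\chi(f)\,e_\chi,\qquad \varphi_\chi(f*g)=\varphi_\chi(f)\varphi_\chi(g),\qquad \|\varphi_\chi\|\le1,\qquad \varphi_\chi(e_\chi)=1. \tag{1}$$
By orthogonality, $\varphi_\psi(e_\chi)=0$ for $\psi\ne\chi$. Thus the $e_\chi$ are orthogonal idempotents, and $\varphi_\psi$ reads off the coefficient of $e_\psi$.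

**An exact diagonal.** If $G$ is finite, the characters are a basis of the class functions, so $A$ is spanned by the $e_\chi$ and its unit is $\sum_\chi e_\chi$. The element $\Delta=\sum_\chi e_\chi\otimes e_\chi$ satisfies $e_\chi\cdot\Delta=e_\chi\otimes e_\chi=\Delta\cdot e_\chi$ and $\Pi(\Delta)=1$. For a finite group amenability is thus automatic, and the interesting quantity is the norm $\|\Delta\|$. Also $(\mathrm{id}\otimes\varphi_\psi)(\Delta)=e_\psi$: slicing the diagonal by $\varphi_\psi$ returns the idempotent $e_\psi$. Here, for any $G$,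
$$\mathrm{id}\otimes\varphi_\psi:A\widehat\otimes A\to A,\qquad b\otimes c\mapsto\varphi_\psi(c)\,b,$$
which is a contraction since $\|\varphi_\psi\|\le1$. The slicing survives for approximate diagonals.

**Lemma 1.** Let $(m_\alpha)$ be a bounded approximate diagonal for $A=ZL^1(G)$, let $\psi\in\widehat G$, and put $h_{\alpha,\psi}=(\mathrm{id}\otimes\varphi_\psi)(m_\alpha)\in A$. Then $h_{\alpha,\psi}\to e_\psi$ in $L^1(G)$.

**Proof.** We first show that $h_{\alpha,\psi}$ is asymptotically a multiple of $e_\psi$, and then that the multiple tends to $1$. Checking on elementary tensors and using (1),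
$$(\mathrm{id}\otimes\varphi_\psi)(a\cdot m)=a*(\mathrm{id}\otimes\varphi_\psi)(m),\qquad (\mathrm{id}\otimes\varphi_\psi)(m\cdot a)=\varphi_\psi(a)\,(\mathrm{id}\otimes\varphi_\psi)(m).$$
Take $a=e_\psi$ and $m=m_\alpha$. Since $\varphi_\psi(e_\psi)=1$, applying $\mathrm{id}\otimes\varphi_\psi$ to $e_\psi\cdot m_\alpha-m_\alpha\cdot e_\psi\to0$ gives
$$\varphi_\psi(h_{\alpha,\psi})\,e_\psi-h_{\alpha,\psi}=e_\psi*h_{\alpha,\psi}-h_{\alpha,\psi}\to0 .$$
For the coefficient, multiplicativity gives $\varphi_\psi\otimes\varphi_\psi=\varphi_\psi\circ\Pi$, so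
$$\varphi_\psi(h_{\alpha,\psi})=(\varphi_\psi\otimes\varphi_\psi)(m_\alpha)=\varphi_\psi(\Pi(m_\alpha))\,\varphi_\psi(e_\psi)=\varphi_\psi\big(\Pi(m_\alpha)e_\psi\big)\to\varphi_\psi(e_\psi)=1.$$
Together these give $h_{\alpha,\psi}\to e_\psi$. $\blacksquare$

Since $\mathrm{id}\otimes\varphi_\psi$ is a contraction, $\|h_{\alpha,\psi}\|_1\le K$ whenever $\|m_\alpha\|\le K$. Passing to the limit:
$$\text{if } ZL^1(G)\text{ has an approximate diagonal bounded by }K,\text{ then } d_\psi\|\psi\|_1\le K\text{ for every }\psi\in\widehat G. \tag{2}$$

**Proposition 2.** $ZL^1(SU(2))$ is not amenable.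

**Proof.** For each $m\ge1$ there is an irreducible character $\chi_m$ of degree $m$. At a matrix with eigenvalues $e^{\pm i\theta}$ it equals $\sin(m\theta)/\sin\theta$, and Weyl's integration formula gives class functions the density $\frac2\pi\sin^2\theta$ on $[0,\pi]$. Since $|\sin m\theta|\ge\sin^2m\theta$,
$$\|\chi_m\|_1=\frac2\pi\int_0^\pi|\sin m\theta|\sin\theta\,d\theta\ \ge\ \frac1\pi\int_0^\pi(1-\cos2m\theta)\sin\theta\,d\theta=\frac1\pi\Big(2+\frac2{4m^2-1}\Big)>\frac2\pi,$$
where $\int_0^\pi\cos 2m\theta\,\sin\theta\,d\theta=\frac12\big(\frac2{2m+1}-\frac2{2m-1}\big)=-\frac2{4m^2-1}$. So $d_{\chi_m}\|\chi_m\|_1>2m/\pi\to\infty$, and by (2) no $K$ can work. $\blacksquare$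

What changes for a general compact group? A group is *virtually abelian* if it has an abelian subgroup of finite index; the infinite dihedral group is an example, while $SU(2)$ is not, by Lemma 3 below. Forrest and Runde proved that for a locally compact group the Fourier algebra $A(G)$ is amenable if and only if $G$ is virtually abelian. Azimifard, Samei and Spronk conjectured that for compact $G$ the same holds for $ZL^1(G)$. Alaghmandan and Crann proved that if $G$ is compact and virtually abelian, then $ZL^1(G)$ is amenable. The remaining question is whether amenability of $ZL^1(G)$ forces $G$ to be virtually abelian.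

## 2. Powers of $Q_8$, where $d_\chi\|\chi\|_1=1$ for every $\chi$

Being virtually abelian is visible in the degrees. One direction is elementary.

**Lemma 3.** If a compact group $G$ has an abelian subgroup $H$ of index $k$, then $d_\chi\le k$ for all $\chi\in\widehat G$.

**Proof.** Let $\pi$ be irreducible. The commuting unitaries $\pi(h)$, $h\in H$, act on a finite-dimensional space and so have a common eigenvector $v$. If $g_1,\dots,g_k$ represent the cosets $gH$, then $\pi(G)v$ lies in the span of $\pi(g_1)v,\dots,\pi(g_k)v$. The span of $\pi(G)v$ is nonzero and invariant, so it is the whole space. $\blacksquare$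

So we want: amenable implies bounded degrees. The sensible first attempt is to show that $d_\chi\|\chi\|_1$ is large whenever $d_\chi$ is large, and quote (2). All one gets in general is
$$1=\int|\chi|^2\le d_\chi\int|\chi|=d_\chi\|\chi\|_1, \tag{3}$$
and this can be an equality for characters of arbitrarily large degree.

**Example.** The quaternion group $Q_8$, with centre $C=\{\pm1\}$, has four linear characters and one character $\tau$ of degree $2$, with $\tau(\pm1)=\pm2$ and $\tau=0$ off $C$. Let $G=Q_8^{\mathbb N}$. A small neighborhood of $1$ in the unitary group $U(d)$ contains no nontrivial subgroup, so a continuous representation $G\to U(d)$ is trivial on all but finitely many factors. Hence the irreducible characters of $G$ are the finite products $\chi(x)=\prod_{i\le N}\chi_i(x_i)$ with $\chi_i\in\widehat{Q_8}$. Then $d_\chi|\chi|$ is a product of functions of independent variables, each equal to $1$ or to $d_\tau|\tau|=4\cdot1_C$. As $C$ has measure $\frac14$ in $Q_8$, every factor has integral $1$. So $d_\chi\|\chi\|_1=1$ for every $\chi\in\widehat G$, while the degrees $2^k$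 are unbounded and $G$ is not virtually abelian.

Test (2) therefore says nothing about $Q_8^{\mathbb N}$, even with $K=1$. Taking one character at a time loses the information: each function $d_\chi|\chi|$ has integral $1$, but different characters are large on different sets. Let us look at all of them together, using only characters that depend on the first $N$ coordinates. The pointwise maximum of $d_\chi|\chi|$ over these is
$$\prod_{i\le N}\max\big(1,\,4\cdot1_C(x_i)\big),\qquad\text{with integral}\qquad\Big(\tfrac14\cdot4+\tfrac34\cdot1\Big)^N=\Big(\tfrac74\Big)^N .$$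
This tends to infinity. If a bounded approximate diagonal controlled the *maximal function* $\max_{\chi\in F}d_\chi|\chi|$ in $L^1$, uniformly over finite sets $F$, we would be done with this example. That it does is the first half of the following theorem.

**Theorem A.** For a compact group $G$ the following are equivalent:

- (a) $ZL^1(G)$ is amenable;
- (b) there is $K<\infty$ with $\displaystyle\int_G\max_{\chi\in F}d_\chi|\chi(x)|\,dx\le K$ for every finite $F\subset\widehat G$;
- (c) $\sup_{\chi\in\widehat G}d_\chi<\infty$;
- (d) $G$ is virtually abelian.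

More precisely, if $ZL^1(G)$ has an approximate diagonal bounded by $K$, then (b) holds with this $K$.

In particular (a) implies (d), so the conjecture is true: for compact $G$, $ZL^1(G)$ is amenable if and only if $G$ is virtually abelian, equivalently if and only if its irreducible degrees are bounded. The next three sections prove the theorem along (a) $\Rightarrow$ (b) $\Rightarrow$ (c) $\Rightarrow$ (d) $\Rightarrow$ (a).

## 3. A bounded approximate diagonal dominates all $d_\chi|\chi|$ at once

Let $(m_\alpha)$ be an approximate diagonal for $A=ZL^1(G)$ with $\|m_\alpha\|\le K$. In Section 1 we used only the norm of the slice $h_{\alpha,\psi}$. But slicing by $\varphi_\psi$ means integrating against the function $\overline\psi/d_\psi$, which has absolute value at most $1$ whatever $\psi$ is. So all slices of one element $m_\alpha$ sit, pointwise, below one function.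

**Step 1: realize tensors as functions of two variables.** We need to speak of pointwise values. The map
$$J:A\widehat\otimes A\to L^1(G\times G),\qquad J(b\otimes c)(x,y)=b(x)c(y),$$
is a contraction, because $\|J(b\otimes c)\|_1=\|b\|_1\|c\|_1$ and by the definition of the projective norm. Put
$$u_\alpha=J(m_\alpha),\qquad U_\alpha(x)=\int_G|u_\alpha(x,y)|\,dy .$$
By Fubini's theorem $\|U_\alpha\|_1=\|u_\alpha\|_1\le K$.

**Step 2: write the slices as integrals.** This connects $h_{\alpha,\psi}$ with $U_\alpha$. We claim that for every $m\in A\widehat\otimes A$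
$$\big((\mathrm{id}\otimes\varphi_\psi)(m)\big)(x)=\int_G J(m)(x,y)\,\frac{\overline{\psi(y)}}{d_\psi}\,dy\qquad\text{for a.e. }x. \tag{4}$$
For $m=b\otimes c$ both sides are $\varphi_\psi(c)b(x)$. Both sides are linear in $m$, and as maps $A\widehat\otimes A\to L^1(G)$ both are contractions: the left one was noted before Lemma 1, and the right one satisfies $\int\big|\int J(m)(x,y)\frac{\overline{\psi(y)}}{d_\psi}dy\big|dx\le\|J(m)\|_1\le\|m\|$. Elementary tensors have dense span, so (4) holds for all $m$.

**Step 3: dominate.** Since $|\psi|\le d_\psi$, (4) with $m=m_\alpha$ gives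
$$|h_{\alpha,\psi}(x)|\le U_\alpha(x)\quad\text{for a.e. }x,\ \text{for every }\psi\in\widehat G .$$
The right side does not depend on $\psi$. So for each finite $F\subset\widehat G$,
$$\int_G\max_{\psi\in F}|h_{\alpha,\psi}|\le\int_G U_\alpha\le K .$$

**Step 4: pass to the limit.** We want $e_\psi$ in place of $h_{\alpha,\psi}$. By Lemma 1 and
$$\Big|\max_{\psi\in F}|h_{\alpha,\psi}|-\max_{\psi\in F}|e_\psi|\Big|\le\sum_{\psi\in F}|h_{\alpha,\psi}-e_\psi|,$$
the left-hand maxima converge in $L^1(G)$. Hence $\int\max_{\psi\in F}d_\psi|\psi|=\int\max_{\psi\in F}|e_\psi|\le K$. We never need $U_\alpha$ to converge; only its integral is used. This proves (a) $\Rightarrow$ (b), with the same $K$. $\blacksquare$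

**Check on $Q_8$.** Here $J(\Delta)(x,y)=\sum_\chi d_\chi^2\chi(x)\chi(y)$. The four linear characters contribute $4$ when $xy\in C$ and $0$ otherwise. The character $\tau$ contributes $\pm16$ on $C\times C$, each sign on half of it, and $0$ elsewhere. So $|J(\Delta)|$ takes the values $20$ and $12$ on the two halves of $C\times C$ (total measure $\frac1{16}$), the value $4$ on pairs in a common nontrivial coset of $C$ (measure $\frac3{16}$), and $0$ elsewhere. Thus $\|J(\Delta)\|_1=\frac{16}{16}+\frac{12}{16}=\frac74$. The maximal function of $Q_8$ also has integral $\frac74$, so the bound $\int\max_\psi|e_\psi|\le\|J(\Delta)\|_1$ is attained here.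

## 4. An integrable maximal function forces bounded degrees

Now (b) $\Rightarrow$ (c). If $g$ majorizes $d_\chi|\chi|$, then $g$ gives two estimates on $\chi$: it majorizes $|\chi|^2$, because $|\chi|\le d_\chi$, and it forces $|\chi|\le g/d_\chi$, which is small when $d_\chi$ is large. These are the two hypotheses of the dominated convergence theorem.

Suppose (b) holds and the degrees are unbounded. Choose $\chi_1,\chi_2,\dots\in\widehat G$ with $d_i:=d_{\chi_i}\to\infty$, and put $g=\sup_i d_i|\chi_i|$. The finite maxima $\max_{i\le n}d_i|\chi_i|$ increase to $g$, and each has integral at most $K$. By monotone convergence $\int_G g\le K$. In particular $g<\infty$ almost everywhere. Hence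

- $|\chi_i|\le g/d_i\to0$ almost everywhere;
- $|\chi_i|^2\le d_i|\chi_i|\le g\in L^1(G)$ for every $i$.

By dominated convergence $\int_G|\chi_i|^2\to0$. But $\int_G|\chi_i|^2=1$ for every $i$, a contradiction. So (b) $\Rightarrow$ (c). $\blacksquare$

## 5. Bounded degrees and abelian subgroups of finite index

**(c) $\Rightarrow$ (d).** This is a theorem of Moore (*Groups with finite dimensional irreducible representations*, Trans. AMS 166 (1972), Thm 1): a locally compact group whose irreducible unitary representations have dimension at most some fixed $M<\infty$ has an open abelian subgroup of finite index, and conversely.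

For compact $G$ there is an alternative through polynomial identities, in three steps. Assume $d_\chi\le M$ for all $\chi\in\widehat G$.

**Step 1: embed the abstract group algebra in a product of matrix algebras.** Let $\mathbb C[G_{\mathrm{discrete}}]$ be the complex group algebra of $G$ without its topology, mapped to $\prod_\pi M_{d_\pi}(\mathbb C)$ by all irreducible unitary representations $\pi$ of the compact group $G$. Suppose $\sum_i c_ix_i$, with distinct $x_i\in G$, goes to $0$. Then $\sum_ic_i\pi(x_i)=0$ for every $\pi$, so $\sum_ic_if(x_i)=0$ for every coefficient function $f$. By the Peter–Weyl theorem the span of these is dense in $C(G)$, so $\sum_ic_if(x_i)=0$ for every $f\in C(G)$. By Urysohn's lemma we may choose $f$ equal to $1$ at one $x_i$ and $0$ at the others, so every $c_i$ is $0$. The map is injective.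

**Step 2: find an identity.** The Amitsur–Levitzki theorem says that $M_M(\mathbb C)$ satisfies the standard identity
$$s_{2M}(a_1,\dots,a_{2M})=\sum_\sigma\operatorname{sgn}(\sigma)\,a_{\sigma(1)}\cdots a_{\sigma(2M)}=0 .$$
For $d\le M$ the algebra $M_d(\mathbb C)$ is a corner of $M_M(\mathbb C)$, so it satisfies $s_{2M}$ too. Hence so do the product in Step 1 and its subalgebra $\mathbb C[G_{\mathrm{discrete}}]$.

**Step 3: return to the group.** By Isaacs–Passman (Canad. J. Math. 16 (1964)), a group whose complex group algebra satisfies $s_{2M}$ has an abelian subgroup of finite index. This is (d).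

**(d) $\Rightarrow$ (a).** This is the theorem of Alaghmandan and Crann quoted in Section 1. The proof of Theorem A is complete. $\blacksquare$

## 6. Widely separated degrees: $n\le2K$

The dominated convergence argument gives no number. To get one, ask where $|\chi_i|^2$ has its mass. Where $g$ is much smaller than $d_i$, the bound $|\chi_i|\le g/d_i$ leaves little. Where $g$ is much larger, the set is small by Markov's inequality. So most of the mass sits where $g$ lies in a window starting near $d_i$, and $g\ge|\chi_i|^2$ there. If the degrees are far apart, the windows are disjoint and each contributes a fixed amount to $\int g$.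

**Theorem B.** Let $G$ be compact (possibly finite), and suppose $ZL^1(G)$ has an approximate diagonal bounded by $K$. If $\chi_1,\dots,\chi_n\in\widehat G$ have degrees satisfying $d_{i+1}\ge8K\,d_i^2$ for $1\le i<n$, then $n\le2K$. Consequently, the set of all irreducible degrees of $G$ is covered by at most $2K$ intervals of the form $[d,\,8Kd^2)$.

**Proof.**

**Step 1: set up the windows.** By Theorem A, (b) holds with this $K$. With $F=\{1\}$ it gives $1\le K$, so $d_{i+1}\ge8d_i^2>d_i$. Let $g=\max_{i\le n}d_i|\chi_i|$. Then $\int g\le K$, and by Markov's inequality $|\{g>s\}|\le K/s$ for $s>0$. Put $s_i=d_i/2$ for $i\le n$ and $s_{n+1}=\infty$. Since the $s_i$ increase strictly, the sets $E_i=\{s_i<g\le s_{i+1}\}$ are disjoint.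

**Step 2: bound $\int_{E_i}g$ from below.** We have $g\ge d_i|\chi_i|\ge|\chi_i|^2$, and $\int|\chi_i|^2=1$. So for $i<n$
$$\int_{E_i}g\ \ge\ \int_{E_i}|\chi_i|^2=1-\int_{\{g\le s_i\}}|\chi_i|^2-\int_{\{g>s_{i+1}\}}|\chi_i|^2 .$$
On $\{g\le s_i\}$ we have $|\chi_i|\le g/d_i\le s_i/d_i=\frac12$, so the first subtracted integral is at most $\frac14$. On $\{g>s_{i+1}\}$ we use $|\chi_i|\le d_i$, so the second is at most
$$d_i^2\cdot\frac K{s_{i+1}}=d_i^2\,\frac{2K}{d_{i+1}}\le\frac14 ,$$
where the hypothesis on the gaps enters. Hence $\int_{E_i}g\ge\frac12$. For $i=n$ the second integral is absent, and $\int_{E_n}g\ge\frac34$.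

**Step 3: add up.** The $E_i$ are disjoint, so $n/2\le\int g\le K$, that is, $n\le2K$.

**Step 4: cover the degrees.** Choose greedily: $a_1$ is the least degree, and $a_{i+1}$ is the least degree $\ge8Ka_i^2$, as long as one exists. Characters of degrees $a_1,a_2,\dots$ satisfy the gap hypothesis, so the process stops with some $a_m$, $m\le2K$. Let $d$ be any degree and let $a_i$ be the largest chosen one with $a_i\le d$. If $i<m$, then $d<a_{i+1}$, and minimality of $a_{i+1}$ gives $d<8Ka_i^2$. If $i=m$, then $d<8Ka_m^2$ because the process stopped. So the intervals $[a_i,8Ka_i^2)$ cover all degrees. $\blacksquare$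

## 7. Finite $p$-groups of class $2$ with prescribed degrees and small $AM$

Is growth linear in $n$ the right order in Theorem B? And could $K$ alone bound the degrees? The following finite groups answer both questions.

**Proposition C.** Let $p$ be an odd prime, $n\ge1$, and let $0=r_0<r_1<\dots<r_n$ be integers with $r_j\ge2r_{j-1}$. There is a finite $p$-group $G$ of class $2$ whose set of irreducible degrees is exactly $\{p^{r_0},p^{r_1},\dots,p^{r_n}\}$, and $AM(ZL^1(G))\le2n+1$.

**Proof.**

**Step 1: the group.** We want a space $V$ with alternating forms $\lambda_1,\dots,\lambda_n$ such that the radical of $\sum_ic_i\lambda_i$ depends only on the last nonzero coefficient, and the radicals form a chain. The danger is that $\lambda_j$ might be spoiled by adding lower forms. We avoid it by making $\lambda_j$ pair everything the lower forms see with new directions that they do not see.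

Let $V=V_1\oplus\dots\oplus V_n$ over $\mathbb F_p$ with $\dim(V_1\oplus\dots\oplus V_j)=2r_j$. Put $X_j=V_1\oplus\dots\oplus V_{j-1}$, of dimension $2r_{j-1}$, and split $V_j=W_j\oplus U_j$ with $\dim W_j=2r_{j-1}=\dim X_j$. Then $\dim U_j=2r_j-2r_{j-1}-2r_{j-1}=2(r_j-2r_{j-1})$, which is even and nonnegative by hypothesis. Let $\lambda_j$ be an alternating form on $V$ which

- depends only on the components in $X_j\oplus W_j\oplus U_j$;
- pairs $X_j$ perfectly with $W_j$;
- vanishes on $X_j\times X_j$ and on $W_j\times W_j$;
- is symplectic on $U_j$, with $U_j$ orthogonal to $X_j\oplus W_j$.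

Put $Z=\mathbb F_p^n$, $\beta=(\lambda_1,\dots,\lambda_n):V\times V\to Z$, and let $G=V\times Z$ with
$$(v,z)(w,t)=\big(v+w,\ z+t+\tfrac12\beta(v,w)\big).$$
Here $\frac12$ makes sense because $p$ is odd. Bilinearity of $\beta$ gives associativity, and $(v,z)^{-1}=(-v,-z)$ since $\beta(v,v)=0$. The subgroup $\{0\}\times Z$, which we also call $Z$, is central. As $(v,z)(w,t)$ and $(w,t)(v,z)$ differ by the central element $(0,\beta(v,w))$, that element is their commutator. Commutators are central, and $\lambda_1\ne0$ because $r_1>0$, so $G$ has class $2$.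

For example, with $n=2$ and $(r_0,r_1,r_2)=(0,1,2)$ we have $\dim V_1=\dim V_2=2$, $\lambda_1$ is symplectic on $V_1=U_1$, and $\lambda_2$ pairs $V_1$ with $V_2=W_2$. In suitable bases $c_1\lambda_1+c_2\lambda_2$ has the matrix $\begin{pmatrix}c_1S&c_2I\\-c_2I&0\end{pmatrix}$, which is invertible whenever $c_2\ne0$, whatever $c_1$ is.

**Step 2: the radicals.** For $\mu=(c_1,\dots,c_n)\in\mathbb F_p^n$ let the *level* of $\mu$ be $j=\max\{i:c_i\ne0\}$, with level $0$ if $\mu=0$. Write $\mu\beta=\sum_ic_i\lambda_i$ and let $R_\mu$ be its radical. We claim that for $\mu$ of level $j$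
$$R_\mu=R_j:=V_{j+1}\oplus\dots\oplus V_n .$$
For $j=0$ both sides are $V$. Let $j\ge1$. Only the forms $\lambda_i$ with $i\le j$ occur, and they ignore the components in $V_{j+1},\dots,V_n$, so $R_j\subset R_\mu$. For the converse it suffices to take $(x,w,u)\in X_j\oplus W_j\oplus U_j$ in the radical and show that it is $0$. The forms $\lambda_i$ with $i<j$ depend only on $X_j$-components. Testing against $w'\in W_j$, which has no $X_j$-component, leaves $c_j\lambda_j(x,w')=0$, so $x=0$. Now our vector has no $X_j$-component, and testing against $x'\in X_j$ leaves $c_j\lambda_j(w,x')=0$, so $w=0$. Testing against $U_j$ leaves $c_j\lambda_j(u,u')=0$, so $u=0$. This proves the claim.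

Put $D_j=|V/R_j|=p^{2r_j}$, and write $D_\mu=D_j$ for $\mu$ of level $j$. Let $\epsilon(s)=e^{2\pi is/p}$ for $s\in\mathbb F_p$.

**Step 3: the irreducible characters.** We determine them all, since both the degrees and the norm of the diagonal depend on them. Let $\chi$ be the character of an irreducible $\pi$ with central character $\epsilon(\mu\,\cdot)$ on $Z$, where $\mu$ has level $j$.

If $v\notin R_j$, pick $w$ with $\mu\beta(w,v)\ne0$. Conjugating $(v,z)$ by $(w,0)$ multiplies it by the central element $(0,\beta(w,v))$. Hence $\chi(v,z)=\epsilon(\mu\beta(w,v))\chi(v,z)$, and the factor is not $1$, so $\chi(v,z)=0$.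

If $v\in R_j$, the commutator of $(v,z)$ with any $(w,t)$ is $(0,\beta(v,w))$ with $\mu\beta(v,w)=0$, so $\pi$ is trivial on it. Thus $\pi(v,z)$ commutes with $\pi(G)$ and is a scalar. Let $\rho(v)$ be the scalar $\pi(v,0)$. For $v,w\in R_j$ we have $(v,0)(w,0)=(v+w,\frac12\beta(v,w))$ and $\mu\beta(v,w)=0$, so $\rho$ is a character of the group $R_j$. Since $(v,z)=(v,0)(0,z)$,
$$\chi(v,z)=d_\chi\,\rho(v)\,\epsilon(\mu z)\ \text{ for }v\in R_j,\qquad \chi(v,z)=0\ \text{ for }v\notin R_j. \tag{5}$$
The set $R_j\times Z$ has normalized measure $1/D_j$, so $\int|\chi|^2=1$ gives $d_\chi^2=D_j$, that is, $d_\chi=p^{r_j}$.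

Conversely, take any pair $(\mu,\rho)$ with $\rho\in\widehat{R_\mu}$. Then $\theta(v,z)=\rho(v)\epsilon(\mu z)$ is a linear character of the group $R_\mu\times Z$, because $\mu\beta=0$ on $R_\mu\times R_\mu$. It is $G$-invariant, because conjugation by $(w,t)$ multiplies $(v,z)$ by $(0,\beta(w,v))$ and $\mu\beta(w,v)=0$. Let $\pi$ be an irreducible constituent of the representation induced from $\theta$. By Frobenius reciprocity its restriction to $R_\mu\times Z$ contains $\theta$. So its central character on $Z$ is $\epsilon(\mu\,\cdot)$, and by what we showed it acts on $R_\mu\times Z$ by scalars, which must be given by $\theta$. By (5) the pair $(\mu,\rho)$ determines the character. Thus $\widehat G$ is parametrized bijectively by the pairs $(\mu,\rho)$ with $\rho\in\widehat{R_\mu}$. (As a check, $\sum_\chi d_\chi^2=\sum_\mu|R_\mu|D_\mu=|Z||V|=|G|$.) Every level $0,\dots,n$ occurs, so the set of degrees is exactly $\{p^{r_0},\dots,p^{r_n}\}$.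

**Step 4: $AM$ is the norm of one function.** This turns $AM$ into something we can compute, for any finite group $G$. Write a diagonal as $m=\sum m_{\chi\psi}\,e_\chi\otimes e_\psi$. The condition $e_\chi\cdot m=m\cdot e_\chi$ for all $\chi$ forces $m_{\chi\psi}=0$ for $\chi\ne\psi$, and $\Pi(m)=1=\sum_\chi e_\chi$ forces $m_{\chi\chi}=1$. So $\Delta=\sum_\chi e_\chi\otimes e_\chi$ is the only diagonal. A bounded approximate diagonal is a bounded net in a finite-dimensional space, and each of its cluster points is a diagonal, hence $\Delta$. So the net converges to $\Delta$ and its bound is at least $\|\Delta\|$; the constant net $\Delta$ achieves this. Therefore $AM(ZL^1(G))=\|\Delta\|_{A\widehat\otimes A}$.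

Next, $J$ is isometric here. The class functions $b_C=\frac{|G|}{|C|}1_C$, for $C$ a conjugacy class, form a basis of $A$ which identifies $A$ isometrically with $\ell^1$ of the set of classes. For $m=\sum a_{CC'}\,b_C\otimes b_{C'}$ the projective norm is at most $\sum|a_{CC'}|$, which is exactly $\|J(m)\|_1$ because the functions $J(b_C\otimes b_{C'})$ have disjoint supports and norm $1$. As $J$ is also a contraction, $\|J(m)\|_1=\|m\|$. Hence
$$AM(ZL^1(G))=\Big\|\sum_\chi d_\chi^2\,\chi\otimes\chi\Big\|_{L^1(G\times G)} .$$

**Step 5: carry out the sum for our group.** Fix $\mu$. By (5), the term of $(\mu,\rho)$ at $\big((v,z),(w,t)\big)$ vanishes unless $v,w\in R_\mu$, and then it equals $d_\chi^4\rho(v+w)\epsilon(\mu(z+t))=D_\mu^2\rho(v+w)\epsilon(\mu(z+t))$. Since $\sum_{\rho\in\widehat{R_\mu}}\rho(v+w)=|R_\mu|\,1_{[w=-v]}$ and $D_\mu|R_\mu|=|V|$,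
$$\sum_\chi d_\chi^2\,\chi(v,z)\chi(w,t)=|V|\,1_{[w=-v]}\sum_{\mu:\,v\in R_\mu}D_\mu\,\epsilon(\mu(z+t)).$$
Now take the $L^1$-norm with normalized measures. For each $v$ exactly one of the $|V|$ values of $w$ contributes, which cancels the factor $|V|$; averaging over $(z,t)$ a function of $z+t$ is averaging over $Z$. So
$$AM(ZL^1(G))=\mathbb E_{v\in V}\Big\|\sum_{\mu:\,v\in R_\mu}D_\mu\,\epsilon(\mu\,\cdot)\Big\|_{L^1(Z)}. \tag{6}$$

For $n=1$ this is explicit. Put $D=p^{2r_1}$. If $v\ne0$ only $\mu=0$ contributes, and the norm is $1$. If $v=0$ the function is $1+D(p-1)$ at $z=0$ and $1-D$ elsewhere, with norm $2D(1-\frac1p)-1+\frac2p$. As $v=0$ has probability $\frac1D$, we get $AM=3-\frac2p-\frac2D\big(1-\frac1p\big)<3$, for every $r_1$.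

**Step 6: estimate (6) by summation by parts.** For $0\le i\le n$ let $\Lambda_i=\{\mu:\text{level of }\mu\le i\}$, a subgroup of $\mathbb F_p^n$, and put $R_{n+1}=\emptyset$. The chain $V=R_0\supset R_1\supset\dots\supset R_n=\{0\}\supset R_{n+1}$ splits $V$ into the sets $R_i\setminus R_{i+1}$, and for $v\in R_i\setminus R_{i+1}$ we have $\{\mu:v\in R_\mu\}=\Lambda_i$.

The function $k_i=\sum_{\mu\in\Lambda_i}\epsilon(\mu\,\cdot)$ equals $|\Lambda_i|$ on the annihilator of $\Lambda_i$ and $0$ elsewhere. So it is nonnegative, and its integral over $Z$ is $1$, since only $\mu=0$ contributes. The $\mu$ of level exactly $j$ contribute $D_j(k_j-k_{j-1})$, where $k_{-1}=0$. Hence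
$$\sum_{\mu\in\Lambda_i}D_\mu\,\epsilon(\mu\,\cdot)=\sum_{j\le i}D_j(k_j-k_{j-1})=D_ik_i-\sum_{j<i}(D_{j+1}-D_j)k_j .$$
As $D_{j+1}>D_j$ and $\|k_j\|_1=1$, the $L^1$-norm is at most $D_i+(D_i-D_0)=2D_i-1$.

Let $q_i$ be the proportion of $v\in V$ lying in $R_i\setminus R_{i+1}$. Then $q_i\le|R_i|/|V|=1/D_i$ and $\sum_iq_i=1$. By (6),
$$AM(ZL^1(G))\le\sum_{i=0}^nq_i(2D_i-1)=2\sum_{i=0}^nq_iD_i-1\le2(n+1)-1=2n+1. \qquad\blacksquare$$

**Linear growth is the correct order.** Suppose moreover that $p^{r_{j+1}}\ge8(2n+1)p^{2r_j}$ for $0\le j<n$. The constant net $\Delta$ is an approximate diagonal bounded by $K=AM(ZL^1(G))\le2n+1$, so characters of the $n+1$ degrees $p^{r_0},\dots,p^{r_n}$ satisfy the gap hypothesis of Theorem B. It gives $n+1\le2K$, and together with Proposition C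
$$\frac{n+1}2\le AM(ZL^1(G))\le2n+1 .$$

**No bound on degrees or index from $AM$ alone.** Take $n=1$ and let $r_1\to\infty$. The constants $AM(ZL^1(G))$ stay at most $3$, while the largest degree is $p^{r_1}\to\infty$. By Lemma 3 an abelian subgroup of index $k$ forces all degrees to be at most $k$, so the least index of an abelian subgroup is at least $p^{r_1}\to\infty$. Hence neither the degrees nor the index of an abelian subgroup can be bounded in terms of $AM(ZL^1(G))$ alone.
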